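# Bi-embeddability of countable torsion-free abelian groups is invariantly universal

## 1. Free abelian groups with summands marked by primes

Take a free abelian group $D$ and put it inside the rational vector space $V=\mathbb Q\otimes D$. Choose direct summands $D_i$ $(i\in I)$ of $D$, not necessarily independent of each other, possibly zero, and give each one its own prime $p_i$, with $p_i\ne p_j$ for $i\neq j$. Now make every element of $D_i$ infinitely divisible by $p_i$:
$$A=D+\sum_{i\in I}D_i[1/p_i]\subseteq V. \tag{1}$$
Here $D_i[1/p_i]$ is the set of all $d/p_i^k$ with $d\in D_i$, $k\ge 0$. We say that $p_i$ *marks* $D_i$. The whole proof rests on such groups, for the following reason. For an abelian group $A$ and a prime $p$ write $p^\infty A=\bigcap_k p^kA$. Any homomorphism $\varphi:A\to B$ satisfies $\varphi(p^\infty A)\subseteq p^\infty B$. So if $p_i^\infty A$ recovers the subspace $\mathbb QD_i$, then every homomorphism between two marked groups must respect the marked subspaces. By choosing what to mark, we dictate what homomorphisms look like.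

We use localization: $\mathbb Z_{(q)}$ is the ring of fractions with denominator prime to $q$, and for a torsion-free group $M$, $M_{(q)}$ is the $\mathbb Z_{(q)}$-span of $M$ in $\mathbb Q\otimes M$. Recall that a rational number lying in $\mathbb Z_{(q)}$ for every prime $q$ is an integer.

**Lemma 1.** Let $D$, $V$, $(D_i)$, $(p_i)$, $A$ be as in (1), and $W_i=\mathbb QD_i$. Then

1. $p_i^\infty A=A\cap W_i$ for all $i\in I$;
2. $A\subseteq D_{(p_i)}+W_i$ for every $i$, and $A\subseteq D_{(q)}$ for every prime $q\notin\{p_i:i\in I\}$.

**Proof.** We begin with (2), which localizes at one prime so that only one marking remains visible. If $p_j\ne q$ then $1/p_j\in\mathbb Z_{(q)}$, so $D_j[1/p_j]\subseteq D_{(q)}$. If $q$ is not one of the $p_i$, all summands in (1) lie in $D_{(q)}$. If $q=p_i$, all of them do except possibly $D_i[1/p_i]$, which lies in $W_i$.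

For (1), fix $i$, write $p=p_i$ and $D=D_i\oplus C$. Then $D_{(p)}+W_i=W_i\oplus C_{(p)}$, so $A\subseteq W_i\oplus C_{(p)}$ by (2).

Let $a\in p^\infty A$, $a=w+c$ with $w\in W_i$, $c\in C_{(p)}$. For each $k$ we have $a=p^ka_k$ with $a_k\in A$; comparing components, $c\in p^kC_{(p)}$. Since $C$ is a subgroup of a free abelian group it is free, so $C_{(p)}$ is a free $\mathbb Z_{(p)}$-module and $\bigcap_kp^kC_{(p)}=0$. Hence $c=0$ and $a\in W_i$.

Conversely let $a\in A\cap W_i$. Some multiple $ma$, $m\ge1$, lies in $D\cap W_i$, and $D\cap W_i=D_i$ because $D=D_i\oplus C$. Write $m=p^em'$ with $p\nmid m'$. Then $m'a=ma/p^e\in D_i[1/p]$, so $m'a/p^k\in D_i[1/p]\subseteq A$ for all $k$. Fix $k$ and choose integers $b,c$ with $bm'+cp^k=1$. Then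
$$\frac a{p^k}=b\cdot\frac{m'a}{p^k}+c\,a\in A .$$
So $a\in p^kA$ for all $k$. $\square$

**Example (one generator).** Let $D=\mathbb Z$ and mark $D$ itself by $2$. Then $A=\mathbb Z[1/2]$, $\mathrm{End}(A)=\mathbb Z[1/2]$, and the automorphisms are $\pm2^k$, $k\in\mathbb Z$. Marking has created unwanted automorphisms.

**Example (two generators).** Let $D=\mathbb Ze\oplus\mathbb Ze'$, and mark $\mathbb Ze$ by $2$, $\mathbb Ze'$ by $3$, $\mathbb Z(e+e')$ by $5$. An endomorphism of $A$ extends to $\mathbb Q^2$ and, by Lemma 1, preserves the three lines $\mathbb Qe$, $\mathbb Qe'$, $\mathbb Q(e+e')$. So it is multiplication by some $c\in\mathbb Q$. We claim $c\in\mathbb Z$, by checking each prime $q$, using $ce,ce'\in A$ and part (2) of Lemma 1.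

- If $q\notin\{2,3,5\}$, then $ce\in D_{(q)}$, so $c\in\mathbb Z_{(q)}$.
- If $q=2$, then $ce'\in D_{(2)}+\mathbb Qe$; the $e'$-coordinate gives $c\in\mathbb Z_{(2)}$.
- If $q=3$, then $ce\in D_{(3)}+\mathbb Qe'$; the $e$-coordinate gives $c\in\mathbb Z_{(3)}$.
- If $q=5$, then $ce=d+r(e+e')$ with $d\in D_{(5)}$, $r\in\mathbb Q$. The $e'$-coordinate gives $r\in\mathbb Z_{(5)}$, and then the $e$-coordinate gives $c\in\mathbb Z_{(5)}$.

So $\mathrm{End}(A)=\mathbb Z$ and $\mathrm{Aut}(A)=\{\pm1\}$. Doubling the generator keeps denominators out. We will repeat this computation with polynomial rings in place of $\mathbb Z$.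

## 2. Invariantly universal pairs, and the two theorems

Here is the purpose of marked groups. Let $X_{TFA}$ be the standard Borel space of countable torsion-free abelian groups: the Borel set of those group structures with underlying set $\omega$, coded in a Polish space such as $2^{\omega\times\omega\times\omega}$, that are abelian and torsion-free. For $A,B\in X_{TFA}$ write $A\sqsubseteq_{TFA}B$ if there is an injective homomorphism (an embedding) from $A$ into $B$; $A\equiv_{TFA}B$ (bi-embeddability) if $A\sqsubseteq_{TFA}B$ and $B\sqsubseteq_{TFA}A$; and $A\cong_{TFA}B$ if they are isomorphic. For arbitrary countable groups define $X_{Gp},\equiv_{Gp},\cong_{Gp}$ in the same way.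

A *quasi-order* is a reflexive transitive relation. A relation is $\Sigma^1_1$, or *analytic*, if it is an analytic set of pairs. If $Q,R$ are quasi-orders on standard Borel spaces $X,Y$, then $Q\le_BR$ ($Q$ *Borel reduces* to $R$) means that some Borel $f:X\to Y$ satisfies $x\,Q\,y\iff f(x)\,R\,f(y)$ for all $x,y\in X$. Write $E\sim F$ if $E\le_BF$ and $F\le_BE$.

**Definition (Camerlo–Marcone–Motto Ros).** Let $E$ be an analytic equivalence relation on a standard Borel space $X$ and $F\subseteq E$ an equivalence relation on $X$. The pair $(E,F)$ is *invariantly universal* if for every $\Sigma^1_1$ equivalence relation $R$ on a standard Borel space there is a Borel, $F$-invariant set $B\subseteq X$ with $R\sim(E\upharpoonright B)$.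

Two results are quoted as known in the source of the problem, the slides "The bi-embeddability relation on countable torsion-free abelian groups" (http://logicatorino.altervista.org/dstTurin17/slides/Calderoni_dst.pdf): $\equiv_{TFA}$ is a complete $\Sigma^1_1$ equivalence relation, meaning $R\le_B\equiv_{TFA}$ for every $\Sigma_1^1$ equivalence relation $R$; and $(\equiv_{Gp},\cong_{Gp})$ is invariantly universal. The conjecture is that $(\equiv_{TFA},\cong_{TFA})$ is invariantly universal. It is true, and neither quoted result is used in the proof.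

**Theorem A.** For every $\Sigma^1_1$ equivalence relation $R$ on a standard Borel space there is a $\cong_{TFA}$-invariant Borel set $B\subseteq X_{TFA}$ with $R\sim(\equiv_{TFA}\upharpoonright B)$.

**Theorem B.** Let $R$ be a $\Sigma^1_1$ quasi-order on a standard Borel space $X$. There is an injective Borel map $F:X\to X_{TFA}$ such that for all $x,y\in X$:

1. if $x\,R\,y$ then $F(x)\sqsubseteq_{TFA}F(y)$; if not $x\,R\,y$ then $\mathrm{Hom}(F(x),F(y))=0$;
2. $F(x)\cong F(y)$ iff $x=y$; and $\mathrm{Aut}(F(x))=\{\pm1\}$;
3. $\mathrm{End}(F(x))$ is a commutative integral domain, so $F(x)$ is indecomposable;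
4. for every Borel $Y\subseteq X$ the set $B_Y=\{C\in X_{TFA}:\exists x\in Y\ C\cong F(x)\}$ is Borel, and there is a Borel $\rho:B_Y\to Y$ with $C\cong F(\rho(C))$ for all $C\in B_Y$.

Consequently $F$ and $\rho$ (for $Y=X$) witness $R\sim({\sqsubseteq_{TFA}}\upharpoonright B_X)$. The same holds for every relation $S$ with $C\sqsubseteq_{TFA}D\Rightarrow C\,S\,D\Rightarrow\mathrm{Hom}(C,D)\neq0$, since all such $S$ coincide on $B_X$.

Why is a Borel reduction $f$ of $R$ to $\equiv_{TFA}$ not enough for Theorem A? The natural invariant set is the saturation $\{C:\exists x\ C\cong f(x)\}$. It is defined by quantifying over $x$ and over an isomorphism, so a priori it is only analytic; and the reduction back needs a Borel way to find some $x$ from $C$. Both difficulties disappear if $f(x)\cong f(y)$ forces $x=y$ and if $f(x)$ has only countably many automorphisms, by a textbook theorem.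

**Lusin–Novikov theorem** (Kechris, *Classical Descriptive Set Theory*, Theorem 18.10). If $X,Y$ are standard Borel, $P\subseteq X\times Y$ is Borel and every section $P_x$ is countable, then the projection of $P$ to $X$ is Borel.

This is why item 2 of Theorem B is there. We need marked groups that code $R$ in their embeddings and are rigid at the same time.

## 3. Groups of rank one, and why finite rank is not enough

The simplest torsion-free groups are subgroups of $\mathbb Q$. Let $q_0,q_1,\dots$ be the primes, and for $x\subseteq\omega$ put $G_x=\mathbb Z[1/q_n:n\in x]\subseteq\mathbb Q$.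

If $x\subseteq y$ then $G_x\subseteq G_y$. If $\varphi:G_x\to G_y$ is nonzero, then $\varphi(1)\ne0$ (otherwise $\varphi=0$, as $G_y$ is torsion-free and every element of $G_x$ has a multiple in $\mathbb Z$). For $n\in x$, $\varphi(1)$ is divisible by every power of $q_n$ in $G_y$, and for a nonzero element of $G_y$ this forces $n\in y$. So
$$G_x\sqsubseteq G_y\iff x\subseteq y\iff\mathrm{Hom}(G_x,G_y)\ne0 .$$
In particular $G_x\equiv G_y$ iff $x=y$. The saturation $B$ of $\{G_x\}$ is Borel: put $\rho(C)=\{n:q_nC=C\}$. Then $C\in B$ iff there is a nonzero $g\in C$ such that every $h\in C$ satisfies $mh=kg$ for some $k\in\mathbb Z$ and some $m\ge 1$ all of whose prime factors are among the $q_n$, $n\in\rho(C)$. (If so, $h\mapsto k/m$ is an isomorphism $C\to G_{\rho(C)}$; it is onto because $C$ is divisible by each such $q_n$. The converse is clear, with $g$ the image of $1$.) All quantifiers range over countable sets, so $B$ and $\rho$ are Borel. Thus Theorem A holds by hand when $R$ is equality on $2^\omega$.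

One might try to continue with rank $2$, rank $3$, and so on. This cannot work. Let $B\subseteq X_{TFA}$ be a Borel set of groups of finite rank, where the rank is the size of a maximal independent subset. A homomorphism $h:C\to D$ with $C,D\in B$ is determined by its values on a finite maximal independent set of $C$: each $c\in C$ has a nonzero multiple $mc$ in the span of that set, so $mh(c)$ is determined, and hence $h(c)$, as $D$ is torsion-free. So there are countably many $h$. The set
$$\{(C,D,h)\in B\times B\times\omega^\omega: h:C\to D\text{ an embedding}\}$$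
is Borel with countable sections over $(C,D)$, so by Lusin–Novikov ${\sqsubseteq_{TFA}}\upharpoonright B$ is Borel, and so is ${\equiv_{TFA}}\upharpoonright B$. A relation that Borel reduces to a Borel relation is Borel, being a preimage. So no non-Borel $R$ is bireducible with ${\equiv_{TFA}}\upharpoonright B$. Non-Borel analytic equivalence relations exist: for an analytic non-Borel $P\subseteq2^\omega$, let $x\,R\,y$ iff $x=y$ or $x,y\in P$; its section at any $a\in P$ is $P$.

So infinite rank is necessary. A non-Borel $R$ has the form "$\exists\alpha\in\omega^\omega\,\forall n\dots$", and a homomorphism must carry such an $\alpha$, a branch through a tree.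

## 4. A tree in which prices add along chains

We recall the tree representation: a set $Q\subseteq2^\omega\times2^\omega$ is analytic iff there is a tree $G$ (a set of triples $(u,v,s)\in2^n\times2^n\times\omega^n$, $n\in\omega$, closed under restriction to smaller lengths) such that $(x,y)\in Q$ iff $\exists\alpha\in\omega^\omega\,\forall n\ (x|n,y|n,\alpha|n)\in G$. We think of $s$ as a price paid to go from $u$ to $v$. Homomorphisms compose, so we want prices to add under composition. We also want price $0$ to buy only the identity, for rigidity. Sums and $\le$ on $\omega^n$ are coordinatewise, and $0\in\omega$.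

Every standard Borel space is Borel isomorphic to a Borel subset of $2^\omega$, so assume from now on that $X\subseteq2^\omega$ is Borel and $R$ is a $\Sigma^1_1$ quasi-order on $X$. Put $R'=R\cup\{(x,x):x\in2^\omega\}$. This is analytic. It is reflexive; it is transitive, since in $x\,R'\,y\,R'\,z$ either one of the two pairs is diagonal or both are in $R$. Also $R'\cap X^2=R$, since $R$ is reflexive.

**Lemma 2.** There is a set $T\subseteq\bigcup_n2^n\times2^n\times\omega^n$ such that

- (T1) $T$ is closed under restriction to smaller lengths;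
- (T2) for $u,v\in2^n$: $(u,v,0^n)\in T$ iff $u=v$;
- (T3) if $(u,v,s),(v,w,r)\in T$ then $(u,w,s+r)\in T$;
- (T4) $x\,R'\,y$ iff there is $\alpha\in\omega^\omega$ with $(x|n,y|n,\alpha|n)\in T$ for all $n$.

The normal form is in the spirit of Louveau–Rosendal. The first idea is to take a tree $G$ for $R'$ and let $T$ consist of the $(u,v,r)$ for which a chain of steps from $G$ leads from $u$ to $v$ at total price $\le r$. This gives (T1) and (T3), but (T2) and (T4) can fail.

**Example (free steps are fatal).** Let $R'=E_0$, that is, $x\,E_0\,y$ iff $x,y$ differ in finitely many places. Let $G$ consist of $(\emptyset,\emptyset,\emptyset)$ and all $(u,v,s)$ of length $\ge1$ such that $u,v$ differ in at most $s(0)+1$ places. Its projection is $E_0$. But changing one place costs $0^n$, so by a chain of at most $n$ free steps any $u\in 2^n$ reaches any $v\in 2^n$. The set $T$ would contain everything, and (T4) would give the relation in which all points are related.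

The cure is to charge at least one unit, in coordinate $0$, for every step. Then the length of a chain is bounded by its price, and a compactness argument works.

**Proof of Lemma 2.**

**Step 1: raise the price of every step.** Let $G$ be a tree for $R'$. Let $G'$ consist of $(\emptyset,\emptyset,\emptyset)$ and all $(u,v,s)$ of length $n\ge1$ with $s(0)\ge1$ and $(u,v,(s(0)-1,s(1),\dots,s(n-1)))\in G$. Then $G'$ is closed under restriction, and $\alpha$ is a branch over $(x,y)$ in $G$ iff $(\alpha(0)+1,\alpha(1),\dots)$ is one in $G'$; all branches in $G'$ arise this way. So $G'$ has the same projection $R'$.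

**Step 2: close under chains.** For $u,v\in2^n$ and $r\in\omega^n$ put $(u,v,r)\in T$ iff there are $k\ge0$, a chain $u=w_0,w_1,\dots,w_k=v$ in $2^n$ and $s_1,\dots,s_k\in\omega^n$ with $(w_{i-1},w_i,s_i)\in G'$ for $1\le i\le k$ and $\sum_is_i\le r$. We call $(k,(w_i),(s_i))$ a *witness*.

**Step 3: (T1)–(T3).** These are the algebraic properties. (T1): restrict the whole witness. (T3): concatenate the two chains; the prices add. (T2): if $u=v$, the chain with $k=0$ has total price $0^n$. Conversely let $(u,v,0^n)\in T$. If $n=0$ then $u=v=\emptyset$. If $n\ge1$, every $s_i(0)\ge1$, so $k\le\sum_is_i(0)\le0$, whence $k=0$ and $u=v$.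

**Step 4: (T4).** Here we check that passing to chains has not enlarged the relation. If $x\,R'\,y$, take a branch $\alpha$ of $G'$ over $(x,y)$; the chain with $k=1$, $s_1=\alpha|n$ witnesses $(x|n,y|n,\alpha|n)\in T$.

Conversely let $(x|n,y|n,\alpha|n)\in T$ for all $n$. For $n\ge1$ consider the witnesses for this triple. Each has $k\le\alpha(0)$ because each step costs at least $1$ in coordinate $0$; also $w_i\in2^n$ and $s_i\le\alpha|n$. So for each $n\ge1$ there are finitely many witnesses, at least one, and for $n\ge 2$ restricting to length $n-1$ turns a witness into a witness with the same $k$. By König's lemma there is an infinite coherent sequence of witnesses: a fixed $k$, points $x=x_0,x_1,\dots,x_k=y$ of $2^\omega$ and $\alpha_1,\dots,\alpha_k\in\omega^\omega$ such that $(x_{i-1}|n,x_i|n,\alpha_i|n)\in G'$ for all $n$. So $x_{i-1}\,R'\,x_i$ for $1\le i\le k$, and $x\,R'\,y$ by reflexivity (if $k=0$) or transitivity. $\square$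

**Example ($E_0$, repaired).** With $G$ as above, $(u,v,s)\in G'$ for $n\ge1$ means $s(0)\ge1$ and $u,v$ differ in at most $s(0)$ places. Write $d(u,v)$ for the number of places where $u,v$ differ. Then, for $n\ge1$,
$$(u,v,r)\in T\iff d(u,v)\le r(0). \tag{2}$$
Indeed a chain of total price at most $r$ changes at most $r(0)$ places; conversely, if $u=v$ use $k=0$, and if $1\le d(u,v)\le r(0)$ use $k=1$, $s_1=r$.

Fix $T$ as in Lemma 2.

## 5. Blocks of polynomials, and the groups $A_x$

A homomorphism should carry a price $\alpha|n\in\omega^n$ at each level $n$, and composition should add prices. Multiplication of monomials adds exponents: for $s\in\omega^n$ put $t^s=\prod_{i<n}t_i^{s(i)}$. So we aim for groups in which level $n$ is a copy of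
$$R_n=\mathbb Z[t_0,\dots,t_{n-1}]\qquad(R_0=\mathbb Z),$$
and a homomorphism acts on level $n$ as multiplication by some $P_n\in R_n$. We cannot forbid sums of monomials, because homomorphisms can be added. We must live with polynomials. For $P\in\mathbb Q\otimes R_n=\mathbb Q[t_0,\dots,t_{n-1}]$ let $\mathrm{supp}\,P\subseteq\omega^n$ be the set of exponents with nonzero coefficient. We will demand that every exponent in $\mathrm{supp}\,P_n$ be an allowed price.

What remains is to link the levels, so that a nonzero $P_n$ on one level propagates to an infinite branch. Let $\pi_n:\mathbb Q\otimes R_n\to\mathbb Q\otimes R_{n-1}$ $(n\ge1)$ be the ring homomorphism that fixes $t_0,\dots,t_{n-2}$ and sends $t_{n-1}$ to $1$. We will force $\pi_{n+1}(P_{n+1})=P_n$. Two facts make this the right link: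

- $\pi_{n+1}(t^{\alpha|(n+1)})=t^{\alpha|n}$, so each $\alpha\in\omega^\omega$ gives a coherent sequence of monomials. (Sending $t_n$ to $0$ instead would kill $t^{\alpha|(n+1)}$ whenever $\alpha(n)>0$.)
- The coefficient of $t^\beta$ in $\pi_{n+1}(P_{n+1})$, for $\beta\in\omega^n$, is the sum over $m$ of the coefficients of $t^{\beta^\frown m}$ in $P_{n+1}$. If the sum is nonzero, some term is nonzero. So cancellation may destroy branches on the way down, but every exponent that survives at level $n$ has an extension at level $n+1$.

Now we mark. Let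
$$D=\bigoplus_{n\in\omega}(R_ne_n\oplus R_ne_n'),\qquad V=\mathbb Q\otimes D,$$
with two copies at each level, as in the second example of Section 1. For $x\in2^\omega$ consider these subgroups of $D$:

- $L_n=R_ne_n$ and $L'_n=R_ne'_n$ $(n\ge0)$;
- $\Delta_n=\{re_n+re_n':r\in R_n\}$ $(n\ge0)$;
- $\Theta_{n,j}=\{re_n+t_jre_n':r\in R_n\}$ $(j<n)$;
- $\Pi_n=\{re_n+\pi_n(r)e_{n-1}:r\in R_n\}$ $(n\ge1)$;
- $K_u^x=$ the $\mathbb Z$-span of $\{t^se_n:s\in\omega^n,\ (u,x|n,s)\in T\}$ $(n\ge0,\ u\in2^n)$.

The first five families do not depend on $x$. The last is the price list of $x$: it records, for each $u\in 2^n$, the prices of going from $u$ to $x|n$. Let $I$ be the countable index set of this list, and assign to the indices $i\in I$ fixed distinct primes $p_i$, independent of $x$. So the prime assigned to $u\in2^n$ marks $K_u^x$ whatever $x$ is. Write $(D_i^x)_{i\in I}$ for the list and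
$$A_x=D+\sum_{i\in I}D_i^x[1/p_i].$$

All these subgroups are direct summands of $D$, so Lemma 1 applies. The groups $L_n,L_n',K_u^x$ are spanned by subsets of the basis $\{t^se_n,t^se'_n\}$ of $D$. The others are graphs: $R_ne_n'$ complements $\Delta_n$ and $\Theta_{n,j}$ in $R_ne_n\oplus R_ne_n'$, and $R_{n-1}e_{n-1}$ complements $\Pi_n$ in $R_ne_n\oplus R_{n-1}e_{n-1}$.

## 6. All homomorphisms from $A_x$ to $A_y$

**Proposition 3.** For $x,y\in2^\omega$, the homomorphisms $\varphi:A_x\to A_y$ are exactly the restrictions of the maps
$$re_n\mapsto P_nr\,e_n,\qquad re'_n\mapsto P_nr\,e'_n\qquad(r\in\mathbb Q\otimes R_n,\ n\in\omega), \tag{3}$$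
where $(P_n)_{n\in\omega}$ is a sequence with

- (a) $P_n\in\mathbb Z[t_0,\dots,t_{n-1}]$;
- (b) $\pi_{n+1}(P_{n+1})=P_n$;
- (c) $(x|n,y|n,\alpha)\in T$ for every $\alpha\in\mathrm{supp}\,P_n$.

Composition of homomorphisms corresponds to termwise multiplication of the sequences, and $\varphi$ determines $(P_n)$.

**Proof.** Let $\varphi:A_x\to A_y$ be a homomorphism. It extends uniquely to a $\mathbb Q$-linear map $V\to V$, again called $\varphi$, since $D\subseteq A_x\subseteq V$.

**Step 1: marked subspaces go to marked subspaces.** This turns the primes into linear algebra. By Lemma 1, $\varphi(A_x\cap\mathbb QD_i^x)=\varphi(p_i^\infty A_x)\subseteq p_i^\infty A_y\subseteq\mathbb QD_i^y$. As $A_x\cap\mathbb QD_i^x\supseteq D_i^x$ spans $\mathbb QD_i^x$, we get $\varphi(\mathbb QD_i^x)\subseteq\mathbb QD_i^y$ for all $i\in I$.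

**Step 2: $\varphi$ is multiplication by $P_n$ on level $n$.** This uses the families $L,L',\Delta,\Theta$.

From $L_n$ and $L_n'$ we get linear maps $\varphi_n,\varphi_n'$ on $\mathbb Q\otimes R_n$ with $\varphi(re_n)=\varphi_n(r)e_n$ and $\varphi(re_n')=\varphi'_n(r)e'_n$. From $\Delta_n$: $\varphi_n(r)e_n+\varphi_n'(r)e_n'\in\mathbb Q\Delta_n$, so $\varphi_n'=\varphi_n$. From $\Theta_{n,j}$: $\varphi_n(r)e_n+\varphi_n(t_jr)e_n'\in\mathbb Q\Theta_{n,j}$, so $\varphi_n(t_jr)=t_j\varphi_n(r)$ for all $j<n$. Thus $\varphi_n$ commutes with multiplication by every polynomial, and with $P_n=\varphi_n(1)\in\mathbb Q\otimes R_n$ we have $\varphi_n(r)=P_nr$. This is (3).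

**Step 3: coherence (b).** This uses $\Pi_{n+1}$ with $r=1$: the image of $e_{n+1}+e_n$ is $P_{n+1}e_{n+1}+P_ne_n\in\mathbb Q\Pi_{n+1}$, which says $\pi_{n+1}(P_{n+1})=P_n$.

**Step 4: prices (c).** Here $x$ and $y$ enter. By (T2), $(x|n,x|n,0^n)\in T$, so $e_n=t^{0^n}e_n\in K^x_{x|n}$. Taking $u=x|n$ in Step 1, $P_ne_n=\varphi(e_n)\in\mathbb QK^y_{x|n}$. This subspace has as basis the $t^se_n$ with $(x|n,y|n,s)\in T$. So every $\alpha\in\mathrm{supp}\,P_n$ satisfies $(x|n,y|n,\alpha)\in T$.

**Step 5: integrality (a).** So far the coefficients of $P_n$ are rational. We show $P_n\in(R_n)_{(q)}=\mathbb Z_{(q)}[t_0,\dots,t_{n-1}]$ for every prime $q$, using that $P_ne_n=\varphi(e_n)$ and $P_ne'_n=\varphi(e'_n)$ lie in $A_y$.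

If $q\notin\{p_i:i\in I\}$, then $A_y\subseteq D_{(q)}$ by Lemma 1, and we are done. If $q=p_i$, then $A_y\subseteq D_{(q)}+\mathbb QD_i^y$, and we look at what $D_i^y$ is.

- If it is some $L_m$, $\Pi_m$ or $K_u^y$, it lies in $\bigoplus_mR_me_m$. Projecting $P_ne'_n$ to $\bigoplus_m\mathbb QR_me_m'$ removes it and gives $P_n\in(R_n)_{(q)}$.
- If it is some $L'_m$, project $P_ne_n$ to $\bigoplus_m\mathbb QR_me_m$.
- If it is $\Delta_m$ or $\Theta_{m,j}$ with $m\ne n$, project $P_ne_n$ to $\mathbb QR_ne_n$.
- If it is $\Delta_n$ or $\Theta_{n,j}$, write $P_ne_n=d+(re_n+fre_n')$ with $d\in D_{(q)}$, $r\in\mathbb Q\otimes R_n$ and $f=1$ or $f=t_j$. The $e'_n$-component of the left side is $0$, so $fr\in(R_n)_{(q)}$. Since $fr$ and $r$ have the same coefficients, $r\in(R_n)_{(q)}$. The $e_n$-component now gives $P_n\in(R_n)_{(q)}$.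

**Step 6: every such sequence occurs.** Let $(P_n)$ satisfy (a)–(c), and let $\varphi:V\to V$ be the linear map (3). We show $\varphi(D)\subseteq D$ and $\varphi(D_i^x)\subseteq D_i^y$ for all $i$; then $\varphi(D_i^x[1/p_i])\subseteq D_i^y[1/p_i]$ and so $\varphi(A_x)\subseteq A_y$.

By (a), $\varphi(D)\subseteq D$, and $\varphi$ maps each of $L_n,L_n',\Delta_n,\Theta_{n,j}$ into itself. For $\Pi_n$, (b) gives $\pi_n(P_nr)=\pi_n(P_n)\pi_n(r)=P_{n-1}\pi_n(r)$, so $re_n+\pi_n(r)e_{n-1}$ goes to $P_nr\,e_n+\pi_n(P_nr)e_{n-1}\in\Pi_n$. Finally let $u\in2^n$ and let $t^se_n$ be a generator of $K_u^x$, so $(u,x|n,s)\in T$. For $\alpha\in\mathrm{supp}\,P_n$ we have $(x|n,y|n,\alpha)\in T$ by (c), hence $(u,y|n,s+\alpha)\in T$ by (T3), that is, $t^{s+\alpha}e_n\in K_u^y$. As $P_n$ has integer coefficients, $\varphi(t^se_n)=P_nt^se_n\in K^y_u$.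

**Step 7: the last sentence.** The map determines $P_n$ by $P_ne_n=\varphi(e_n)$, and composing two maps of the form (3) multiplies the polynomials. $\square$

So $\mathrm{Hom}(A_x,A_y)$ is the group of sequences $(P_n)$ of integer polynomials, coherent under $t_n\mapsto1$, with $\mathrm{supp}\,P_n\subseteq\{\alpha:(x|n,y|n,\alpha)\in T\}$.

**Example ($E_0$, computed).** Use $T$ from (2) and write $d_n=d(x|n,y|n)$. For $n\ge1$, condition (c) says that $t_0^{d_n}$ divides $P_n$. If $x\,E_0\,y$ and they differ in $d$ places, then $P_n=t_0^d$ for $n\ge1$, $P_0=1$, is coherent and gives an embedding $A_x\to A_y$. If $x,y$ are not $E_0$-related, then $d_n\to\infty$. For $m\ge n\ge1$, $P_n$ arises from $P_m$ by setting $t_n,\dots,t_{m-1}$ to $1$, so $t_0^{d_m}$ divides $P_n$. This holds for all $m\ge n$, so $P_n=0$ for all $n\ge1$, and $P_0=\pi_1(P_1)=0$. Hence $\mathrm{Hom}(A_x,A_y)=0$.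

**Remark (without $\Pi_n$ the construction fails).** Drop the $\Pi_n$ and build groups $A^-_x$ from the rest of the list. The same proof, without Step 3 and without the case $\Pi_m$, shows that homomorphisms $A_x^-\to A_y^-$ are the sequences satisfying (a) and (c). Such a map is injective iff all $P_n\ne0$. So $A_x^-\sqsubseteq A_y^-$ iff for every $n$ there is $s\in\omega^n$ with $(x|n,y|n,s)\in T$. This is a closed condition on $(x,y)$, so it cannot define a non-Borel $R'$. For the $T$ of (2), the choice $P_0=1$, $P_n=t_0^{d_n}$ $(n\ge 1)$ would embed every $A_x^-$ into every $A_y^-$. The links $\Pi_n$ turn "for each $n$ some $s$" into "one $\alpha$ for all $n$".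

## 7. Embeddings, rigidity and endomorphism rings

**Corollary 4.** Let $x,y\in2^\omega$.

1. If $x\,R'\,y$ then $A_x$ embeds into $A_y$. If $\mathrm{Hom}(A_x,A_y)\ne0$ then $x\,R'\,y$.
2. If $\varphi:A_x\to A_y$ is an isomorphism, then $x=y$ and $\varphi=\pm1$.
3. $\mathrm{End}(A_x)$ is a commutative integral domain.

**Proof.**

**Step 1: a branch gives an embedding.** Let $x\,R'\,y$, take $\alpha$ from (T4) and put $P_n=t^{\alpha|n}$. Then (a) is clear, (b) holds because $\pi_{n+1}(t^{\alpha|(n+1)})=t^{\alpha|n}$, and (c) is the choice of $\alpha$. By Proposition 3 this defines a homomorphism $A_x\to A_y$. It is injective, since multiplication by a monomial is injective on each $\mathbb Q\otimes R_n$.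

**Step 2: a nonzero homomorphism gives a branch.** This is the step for which the links were built. Let $\varphi\ne0$ correspond to $(P_n)$. Choose $n_0$ with $P_{n_0}\ne0$ and some $\alpha^{(n_0)}\in\mathrm{supp}\,P_{n_0}$. By (b), the coefficient of $t^\beta$ in $P_n$ ($\beta\in\omega^n$) is the sum over $m\in\omega$ of the coefficients of $t^{\beta^\frown m}$ in $P_{n+1}$. So each $\beta\in\mathrm{supp}\,P_n$ has an extension $\beta^\frown m\in\mathrm{supp}\,P_{n+1}$. Starting from $\alpha^{(n_0)}$ we obtain $\alpha\in\omega^\omega$ with $\alpha|n\in\mathrm{supp}\,P_n$ for all $n\ge n_0$. By (c), $(x|n,y|n,\alpha|n)\in T$ for $n\ge n_0$, and by (T1) for all $n$. By (T4), $x\,R'\,y$.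

**Step 3: rigidity.** Let $(P_n),(Q_n)$ correspond to $\varphi$ and $\varphi^{-1}$. The composition is the identity, with constant sequence $1$, so $P_nQ_n=1$ in $\mathbb Z[t_0,\dots,t_{n-1}]$. The units of this ring are $\pm1$, so $P_n\in\{1,-1\}$; this is where integrality (a) matters. By (b) the sign does not depend on $n$, since $\pi_{n+1}$ fixes constants. So $\varphi=\pm1$ as a map of $V$. Moreover $\mathrm{supp}\,P_n=\{0^n\}$, so (c) gives $(x|n,y|n,0^n)\in T$, and (T2) gives $x|n=y|n$, for every $n$. Hence $x=y$.

**Step 4: endomorphisms.** Composition is termwise multiplication of polynomials, so $\mathrm{End}(A_x)$ is commutative. It is not the zero ring, as $A_x\ne0$. If $(P_n)$ and $(Q_n)$ are both nonzero sequences, then by (b), $P_n\ne0$ implies $P_{n+1}\neq0$, so $P_n\ne0\ne Q_n$ for all large $n$, and $P_nQ_n\ne0$ there. $\square$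

## 8. Borel coding and Borel saturations

We now prove Theorems B and A.

**Step 1: a Borel map $F$ with $F(x)\cong A_x$.** We must place $A_x$ on the set $\omega$. Enumerate the countable set $V$ as $(v_j)_{j\in\omega}$ without repetition.

For fixed $v\in V$ the set $\{x\in2^\omega:v\in A_x\}$ is open. Indeed $v\in A_x$ iff for some finite $J\subseteq I$, $d\in D$, exponents $k_i$ and elements $d_i\in D$ $(i\in J)$ we have $v=d+\sum_{i\in J}d_i/p_i^{k_i}$ and $d_i\in D_i^x$ for all $i\in J$. For fixed data, the condition $d_i\in D_i^x$ does not depend on $x$ unless $D_i^x=K_u^x$ with $u\in2^n$, and then it depends only on $x|n$. So each choice of data gives a clopen set of $x$, and we take a countable union.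

As $A_x\supseteq D$ is infinite, we may transport its operation to $\omega$ by the increasing enumeration of $\{j:v_j\in A_x\}$. The statement "the $k$-th element of this set is $j$" says that $v_j\in A_x$ and exactly $k$ of $v_0,\dots,v_{j-1}$ lie in $A_x$, which is Borel in $x$. So for fixed $k,l,m$ the statement "$k+l=m$ in the transported group" is Borel in $x$: it says that for some $j,j',j''$ which are the $k$-th, $l$-th and $m$-th elements, $v_j+v_{j'}=v_{j''}$. This gives a Borel map $F:2^\omega\to X_{TFA}$ with $F(x)\cong A_x$. If $F(x)=F(y)$ then $A_x\cong A_y$, so $x=y$ by Corollary 4(2). Thus $F$ is injective. From now on restrict $F$ to $X$.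

**Step 2: items 1–3 of Theorem B.** They restate Corollary 4, using $R'\cap X^2=R$. In item 2, $\pm1$ are indeed automorphisms, distinct as $F(x)$ is torsion-free and nonzero. In item 3, a decomposition of $F(x)$ into two nonzero summands would give an idempotent of $\mathrm{End}(F(x))$ other than $0,1$, and a domain has none.

**Step 3: item 4, Borel saturations.** Let $Y\subseteq X$ be Borel and
$$Z=\{(C,x,h)\in X_{TFA}\times Y\times S_\infty:h\text{ is an isomorphism }F(x)\to C\},$$
where $S_\infty$ is the Polish group of permutations of $\omega$. The condition is: for all $k,l,m\in\omega$, $k+l=m$ in $F(x)$ iff $h(k)+h(l)=h(m)$ in $C$. So $Z$ is Borel.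

Fix $C$ and let $(x,h),(x',h')\in Z_C$. Then $F(x)\cong C\cong F(x')$, so $x=x'$ by item 2, and $h^{-1}h'\in\mathrm{Aut}(F(x))=\{\pm1\}$. So $|Z_C|\le2$. By Lusin–Novikov the projection of $Z$ to $X_{TFA}$ is Borel, and this projection is $B_Y$.

Likewise $\Gamma=\{(C,x):\exists h\ (C,x,h)\in Z\}$ is Borel, as the projection of a Borel set with countable sections. For each $C\in B_Y$ exactly one $x$ has $(C,x)\in\Gamma$, so $\Gamma$ is the graph of a function $\rho:B_Y\to Y$, and $C\cong F(\rho(C))$ by definition. A function with Borel graph is Borel: for Borel $U\subseteq Y$, $\rho^{-1}(U)$ is the projection of $\Gamma\cap(X_{TFA}\times U)$, whose sections have at most one point, so Lusin–Novikov applies again. Clearly $B_Y$ is $\cong_{TFA}$-invariant.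

**Step 4: reductions in both directions.** Let $B=B_X$, a Borel set, and $\rho:B\to X$. For $x,y\in X$ we have $F(x),F(y)\in B$, and item 1 gives $x\,R\,y\iff F(x)\sqsubseteq_{TFA}F(y)$: if not $x\,R\,y$, there is no nonzero homomorphism, hence no embedding of the nonzero group $F(x)$. For $C,D\in B$, embeddability depends only on isomorphism types, so
$$C\sqsubseteq_{TFA}D\iff F(\rho(C))\sqsubseteq_{TFA}F(\rho(D))\iff\rho(C)\,R\,\rho(D).$$
Thus $F$ and $\rho$ witness $R\sim({\sqsubseteq_{TFA}}\upharpoonright B)$. If $C,D\in B$ and $\mathrm{Hom}(C,D)\ne0$, then $\rho(C)\,R\,\rho(D)$ by item 1, hence $C\sqsubseteq_{TFA}D$. So on $B$ embeddability is equivalent to $\mathrm{Hom}\ne0$, and therefore to every intermediate relation $S$. This proves Theorem B. $\square$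

**Step 5: Theorem A.** Let $R$ be a $\Sigma^1_1$ equivalence relation. It is a $\Sigma_1^1$ quasi-order, so Theorem B applies. Since $R$ is symmetric, for $x,y\in X$
$$x\,R\,y\iff(x\,R\,y\text{ and }y\,R\,x)\iff F(x)\equiv_{TFA}F(y),$$
and for $C,D\in B$ likewise $C\equiv_{TFA}D\iff\rho(C)\,R\,\rho(D)$. So $R\sim({\equiv_{TFA}}\upharpoonright B)$, where $B$ is Borel and $\cong_{TFA}$-invariant. This proves Theorem A: the pair $(\equiv_{TFA},\cong_{TFA})$ is invariantly universal. $\square$

**Remark (what $B$ looks like).** The set $B$ consists of indecomposable groups whose endomorphism rings are commutative domains and whose automorphism groups are $\{\pm1\}$. For $C,D\in B$ we have $C\cong D$ iff $\rho(C)=\rho(D)$, so $\cong_{TFA}\upharpoonright B$ is *smooth*, that is, Borel reducible to equality on a standard Borel space. And for any ordered pair $(C,D)$ of members of $B$, either $C$ embeds into $D$ or $\mathrm{Hom}(C,D)=0$.
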